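
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{question}[theorem]{Question}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Hausdorff spaces of uncountable local Noetherian $\pi$-type}


\begin{abstract}
The local Noetherian $\pi$-type of a point $p$ is the least infinite $\kappa$ such that $p$ has a local $\pi$-base each of whose members is contained in fewer than $\kappa$ others. We show that it can be uncountable: if $2^\nu=\nu^+$ for some infinite cardinal $\nu$, then there is a Hausdorff space in which it is at least $\nu^{++}$ at every point. In particular, under CH there is a Hausdorff space in which it is at least $\omega_2$ at every point. In the other direction, ZFC proves that it is $\omega$ at every point of every regular, or even semiregular, Hausdorff space, and at every point of character at most $\omega_1$ in any Hausdorff space.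
\end{abstract}

\section{The question and the answer}

Let $\kappa$ be a cardinal. A family $\mathcal A$ of sets is \emph{$\kappa^{\mathrm{op}}$-like} if every member has fewer than $\kappa$ supersets in the family:
\[
|\{B\in\mathcal A: B\supseteq A\}|<\kappa\qquad\text{for all }A\in\mathcal A .
\]
A family $\mathcal B$ of nonempty open subsets of a space $X$ is a \emph{local $\pi$-base} at $p\in X$ if every neighborhood of $p$ contains a member of $\mathcal B$. The members of $\mathcal B$ need not contain $p$; a local base of open sets is the special case in which they do.

\begin{definition}
The \emph{local Noetherian $\pi$-type} $\pi\chi\mathrm{Nt}(p,X)$ is the least infinite cardinal $\kappa$ such that $p$ has a $\kappa^{\mathrm{op}}$-like local $\pi$-base, and $\pi\chi\mathrm{Nt}(X)=\sup_{p\in X}\pi\chi\mathrm{Nt}(p,X)$.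
\end{definition}

The definition makes sense because any family $\mathcal B$ is $(|\mathcal B|^+)^{\mathrm{op}}$-like. The invariant measures how far the members of a local $\pi$-base can be kept from piling up on top of each other. The value $\omega$ means that, for a suitable local $\pi$-base, each member lies in only finitely many others. At $0\in\mathbb R$ the intervals $(-\frac1n,\frac1n)$, $n\ge1$, achieve this, since the $n$-th of them has exactly $n$ supersets in the family. The intervals $(\frac1{n+1},\frac1n)$ do better: they form a local $\pi$-base at $0$ in which no two members are comparable. An \emph{antichain}, that is, a family of pairwise $\subseteq$-incomparable sets, is $\omega^{\mathrm{op}}$-like in the strongest way, since the only superset of a member is that member.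

The second example suggests a general strategy at a non-isolated point $p$. Start with any local base at $p$, and shrink each of its members to a nonempty open set that avoids $p$, choosing these sets so carefully that no two are comparable. Since there is so much freedom, one would guess that $\pi\chi\mathrm{Nt}(p,X)=\omega$ always. The following question is posed in \cite{slides}.

\begin{question}\label{q}
Is there a model of ZFC containing a Hausdorff space $X$ with $\pi\chi\mathrm{Nt}(X)>\omega$?
\end{question}

The answer is yes, although the guess is correct for all regular spaces. We write $\mathcal O_p$ for the set of open neighborhoods of $p$, $\chi(p,X)$ for the character of $p$ (the least size of a local base at $p$), and $2^{<\theta}=\sup\{2^\mu:\mu<\theta\text{ a cardinal}\}$.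

\begin{theorem}\label{A}
Let $\theta$ be a regular uncountable cardinal with $2^{<\theta}=\theta$. There is a Hausdorff space $X_\theta$ such that for every $p\in X_\theta$, every local $\pi$-base at $p$ has an element with at least $\theta$ supersets in it. Hence $\pi\chi\mathrm{Nt}(p,X_\theta)\ge\theta^+$ for every $p$. If also $2^\theta=\theta^+$, then $\pi\chi\mathrm{Nt}(p,X_\theta)=\theta^+$ and $\chi(p,X_\theta)\le\theta^+$ for every $p$.
\end{theorem}

\begin{corollary}\label{cor}
\begin{enumerate}
\item[(i)] If $2^\nu=\nu^+$ for some infinite cardinal $\nu$, there is a Hausdorff space $X$ with $\pi\chi\mathrm{Nt}(p,X)\ge\nu^{++}$ at every point $p$. Under CH, there is one with $\pi\chi\mathrm{Nt}(p,X)\ge\omega_2$ at every point $p$.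
\item[(ii)] Under CH and $2^{\omega_1}=\omega_2$, there is a Hausdorff space $X$ with $\pi\chi\mathrm{Nt}(p,X)=\omega_2$ and $\chi(p,X)\le\omega_2$ at every point $p$.
\item[(iii)] Under GCH, for each regular uncountable $\theta$ there is a Hausdorff space $X$ with $\pi\chi\mathrm{Nt}(p,X)=\theta^+$ at every point $p$.
\end{enumerate}
\end{corollary}

\begin{proof}
If $\theta=\nu^+$ and $2^\nu=\nu^+$, then $\theta$ is regular and uncountable, and $2^{<\theta}=2^\nu=\theta$. This gives (i), where CH is the case $\nu=\omega$. Under the hypotheses of (ii), the second part of Theorem~\ref{A} also applies to $\theta=\omega_1$. Under GCH every regular uncountable $\theta$ satisfies $2^{<\theta}=\theta$ and $2^\theta=\theta^+$, which gives (iii).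
\end{proof}

Since CH holds in $L$, ZFC${}+{}$CH is consistent if ZFC is, and Question~\ref{q} has a positive answer. We do not claim that ZFC alone proves the existence of such a space.

The positive results use a variant of the character. Let $\chi_{cl}(p,X)$ be the least cardinality of a family $\mathcal V\subseteq\mathcal O_p$ such that every $u\in\mathcal O_p$ has some $v\in\mathcal V$ with $v\subseteq\overline u$. A local base of open sets is such a family, so $\chi_{cl}(p,X)\le\chi(p,X)$. An open set $u$ is \emph{regular open} if $u=\operatorname{int}\overline u$, and a space is \emph{semiregular} if its regular open sets form a base; regular spaces are semiregular, since $\overline w\subseteq u$ gives $\operatorname{int}\overline w\subseteq u$. If $p$ has a local base of regular open sets, then $\chi_{cl}(p,X)=\chi(p,X)$: for regular open $u$ and open $v$, $v\subseteq\overline u$ implies $v\subseteq\operatorname{int}\overline u=u$, so a family witnessing $\chi_{cl}$ is already a local base.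

\begin{theorem}[ZFC]\label{B}
Let $X$ be Hausdorff and $p\in X$. Then $p$ has a local $\pi$-base that is an antichain, so that $\pi\chi\mathrm{Nt}(p,X)=\omega$, in each of these cases:
\begin{enumerate}
\item[(a)] $\chi_{cl}(p,X)=\chi(p,X)$; in particular, for all points of all regular or semiregular spaces;
\item[(b)] $\chi_{cl}(p,X)\le\omega$ and $\chi(p,X)\le2^\omega$;
\item[(c)] $\chi(p,X)\le\omega_1$.
\end{enumerate}
\end{theorem}

Thus any space answering Question~\ref{q} fails to be semiregular. The hypotheses of Corollary~\ref{cor}(ii) hold in $L$, so, if ZFC is consistent, it does not prove (c) with $\omega_2$ in place of $\omega_1$.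

Section~\ref{warm} shows the idea of Theorem~\ref{A} in a space that is $T_1$ but not Hausdorff. Sections \ref{ideal}--\ref{exact} prove Theorem~\ref{A}, and Section~\ref{positive} proves Theorem~\ref{B}. Except in Section~\ref{warm}, all spaces are Hausdorff.

\section{The argument without the Hausdorff axiom}\label{warm}

\begin{example}\label{cocountable}
Let $Y=\omega_1$, where the nonempty open sets are the complements of countable sets. This is a $T_1$ space, and any two nonempty open sets meet. We show that \emph{every local $\pi$-base $\mathcal B$ at a point $p\in Y$ has an element with infinitely many supersets in $\mathcal B$.}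

Split $\mathcal B=\mathcal B_0\cup\mathcal B_1$, where $\mathcal B_1$ consists of the members that contain $p$ and $\mathcal B_0$ of the others. For one of the two values of $t$,
\begin{equation}\label{cof}
\text{for every countable }E\not\ni p\text{ there is } b\in\mathcal B_t\text{ with } b\cap E=\emptyset .
\end{equation}
Otherwise there are countable sets $E_0,E_1\not\ni p$ such that, for both $t$, every member of $\mathcal B_t$ meets $E_t$. Then $Y\setminus(E_0\cup E_1)$ is a neighborhood of $p$ containing no member of $\mathcal B$, which is impossible. Fix a $t$ satisfying \eqref{cof}.

The family $\mathcal B_t$ is infinite (even uncountable): if it were countable, pick a point $x_b\in b\setminus\{p\}$ for each $b\in\mathcal B_t$; the set of all these points would violate \eqref{cof}. Now choose a countably infinite $\mathcal S\subseteq\mathcal B_t$ and apply \eqref{cof} to the countable set $E=\bigl(\bigcup_{s\in\mathcal S}(Y\setminus s)\bigr)\setminus\{p\}$. The resulting $b^*\in\mathcal B_t$ satisfies $b^*\setminus\{p\}\subseteq s$ for every $s\in\mathcal S$. If $p\in b^*$, then $t=1$, so $p\in s$ for every $s\in\mathcal S$ too. Hence $b^*\subseteq s$ for all $s\in\mathcal S$. \qed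
\end{example}

The countable sets are \emph{small} here. The proof uses that singletons are small, that a countable union of small sets is small, and that no nonempty open set is small. It also uses that, up to a small set, there is only one nonempty open set. This last property is what a Hausdorff space cannot have: two disjoint nonempty open sets are never equal up to a small set.

However, one class is more than we need. The pigeonhole argument for \eqref{cof} still works with more types than two, as long as a union of one small set for each type is small. So we look for an infinite cardinal $\theta$, a Hausdorff topology $\mathcal T_0$, and an ideal $\mathcal I$ containing all singletons but no nonempty open set, such that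
\begin{itemize}
\item $\mathcal I$ is closed under unions of at most $\theta$ members, and
\item the $\mathcal T_0$-open sets represent at most $\theta$ classes modulo $\mathcal I$.
\end{itemize}
Then we enlarge $\mathcal T_0$ by declaring the members of $\mathcal I$ closed. If $\mathcal T_0$ has a base of at most $\theta$ sets, as it will below, this adds no open sets other than those of the form $U\setminus E$ with $U\in\mathcal T_0$ and $E\in\mathcal I$.

The two requirements pull against each other, and $\theta=\omega$ is hopeless. Indeed, no nonempty open set is a singleton, so by the Hausdorff axiom every nonempty open set contains two disjoint nonempty open sets; keep one and split the other, again and again, to obtain an infinite disjoint family of nonempty open sets. Unions of distinct subfamilies differ by a set that contains a nonempty open set. So there are at least $2^\omega$ classes, and $\theta\ge2^\omega$. For $\theta=\omega_1$ this forces CH. We shall see that a suitable ideal on $2^\theta$ meets both requirements when $\theta$ is regular and uncountable and $2^{<\theta}=\theta$.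

\section{The ideal}\label{ideal}

From now until the end of Section~\ref{exact}, $\theta$ is a regular uncountable cardinal with $2^{<\theta}=\theta$. Let $\mathrm{Fn}$ be the set of finite partial functions from $\theta$ to $2=\{0,1\}$, so $|\mathrm{Fn}|=\theta$. For any partial function $\sigma$ from $\theta$ to $2$ put $[\sigma]=\{z\in2^\theta:\sigma\subseteq z\}$. Let $\mathcal T_0$ be the product topology on $2^\theta$; its standard base is $\{[\sigma]:\sigma\in\mathrm{Fn}\}$, and it is Hausdorff.

Which sets should be small? All sets of size at most $\theta$ must be, but these alone do not suffice. Fix $H\subseteq\theta$ with $|H|=|\theta\setminus H|=\theta$, and for $A\subseteq\theta$ consider the open set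
\[
U_A=\bigcup_{i\in A}[\{(i,1)\}]=\{z: z(i)=1\text{ for some }i\in A\}.
\]
If $A,B\subseteq H$ and $i\in B\setminus A$, then $U_B\setminus U_A$ contains all $z$ with $z(i)=1$ and $z{\restriction}A$ constantly $0$. The coordinates outside $H$ are free, so there are $2^\theta$ such $z$. Hence the sets $U_A$, $A\subseteq H$, represent $2^\theta$ different classes modulo the sets of size at most $\theta$. The remedy is to declare $2^\theta\setminus U_A$ small whenever $|A|=\theta$. All these $U_A$ then fall into the class of the whole space, and what remains are the sets $U_A$ with $|A|<\theta$, of which there are only $\theta$ (see the count at the end of the proof of Lemma~\ref{env}). The same must be done when the singletons $\{(i,1)\}$ are replaced by arbitrary finite conditions with disjoint domains.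

\begin{definition}
Let $\tau=\langle\tau_i:i<\theta\rangle$ be a sequence in $\mathrm{Fn}$ whose domains are nonempty and pairwise disjoint; we call $\tau$ a \emph{disjoint sequence}. Put
\[
M(\tau)=\{z\in2^\theta:\tau_i\not\subseteq z\text{ for all }i<\theta\},
\]
the set of points that extend no $\tau_i$. Let $\mathcal I$ be the family of all subsets of $2^\theta$ covered by at most $\theta$ sets of the form $M(\tau)$. Members of $\mathcal I$ are called \emph{small}.
\end{definition}

\begin{lemma}\label{idealprops}
\begin{enumerate}
\item[(1)] Subsets of small sets, and unions of at most $\theta$ small sets, are small.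
\item[(2)] Every set of size at most $\theta$ is small.
\item[(3)] If $\rho$ is a partial function from $\theta$ to $2$ with $|\rho|<\theta$, then $[\rho]$ is not small. In particular, no nonempty $\mathcal T_0$-open set is small.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) holds because $\theta\cdot\theta=\theta$. For (2), by (1) it suffices to consider $\{z\}$. With $\tau_i=\{(i,1-z(i))\}$ we have $M(\tau)=\{z\}$.

(3) Let disjoint sequences $\tau^\zeta$, $\zeta<\theta$, be given, possibly with repetitions. We find a point of $[\rho]$ outside every $M(\tau^\zeta)$, by deciding to extend one member of each sequence. Choose $i_\zeta$ by recursion on $\zeta<\theta$. The set $D_\zeta=\operatorname{dom}\rho\cup\bigcup_{\eta<\zeta}\operatorname{dom}\tau^\eta_{i_\eta}$ is a union of a set of size less than $\theta$ and fewer than $\theta$ finite sets, so $|D_\zeta|<\theta$. Each element of $D_\zeta$ lies in at most one of the pairwise disjoint sets $\operatorname{dom}\tau^\zeta_i$, $i<\theta$, so there is $i_\zeta$ with $\operatorname{dom}\tau^\zeta_{i_\zeta}\cap D_\zeta=\emptyset$. In the end $\rho\cup\bigcup_{\zeta<\theta}\tau^\zeta_{i_\zeta}$ is a function, and any $z\in2^\theta$ extending it lies in $[\rho]\setminus\bigcup_{\zeta<\theta}M(\tau^\zeta)$.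
\end{proof}

\section{Few envelopes}

We now count open sets modulo $\mathcal I$. It is convenient to represent classes by open sets from above: each open $U$ will be contained in an open ``envelope'' that exceeds $U$ by a small set.

\begin{lemma}\label{env}
There is a family $\mathcal W$ of at most $\theta$ sets in $\mathcal T_0$ such that for every $U\in\mathcal T_0$ there is $W\in\mathcal W$ with $U\subseteq W$ and $W\setminus U$ small.
\end{lemma}

\begin{proof}
Fix $U\in\mathcal T_0$. The largest candidate for an envelope is the union of all basic sets that are contained in $U$ up to a small set. Call $\rho\in\mathrm{Fn}$ \emph{good} if $[\rho]\setminus U$ is small, let $R$ be the set of $\subseteq$-minimal good $\rho$, and let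
\[
\hat U=\bigcup_{\rho\in R}[\rho].
\]
Every good $\rho$, being finite, extends a member of $R$, and every $\rho$ with $[\rho]\subseteq U$ is good; so $U\subseteq\hat U$. Also $\hat U\setminus U=\bigcup_{\rho\in R}([\rho]\setminus U)$ is a union of at most $\theta$ small sets, hence small. Thus $\hat U$ is an envelope of $U$. Passing to minimal $\rho$ loses nothing, and it makes $R$ a set with few elements.

\emph{Claim: $|R|<\theta$.} We use the $\Delta$-system lemma: since $\theta$ is regular and uncountable, every family of $\theta$ distinct finite sets has a subfamily of size $\theta$ in which any two members have the same intersection, called the root. Suppose $|R|\ge\theta$. A finite set is the domain of only finitely many members of $\mathrm{Fn}$, so $\theta$ distinct sets occur as domains of members of $R$. Take a $\Delta$-system of size $\theta$ among these domains and one member of $R$ for each domain in it. There are only finitely many functions from the root to $2$, so $\theta$ of the chosen functions have the same restriction $\rho$ to the root. These functions are distinct, so at most one of them equals $\rho$. Discarding it, we obtain functions $\rho\cup\tau_i\in R$, $i<\theta$, where the sets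 $\operatorname{dom}\tau_i$ are nonempty, pairwise disjoint, and disjoint from $\operatorname{dom}\rho$. So $\tau=\langle\tau_i:i<\theta\rangle$ is a disjoint sequence. A point of $[\rho]$ outside $M(\tau)$ extends some $\rho\cup\tau_i$, and therefore
\[
[\rho]\setminus U\subseteq M(\tau)\cup\bigcup_{i<\theta}\bigl([\rho\cup\tau_i]\setminus U\bigr).
\]
The right side is small, because each $\rho\cup\tau_i$ is good. So $\rho$ is good. But $\rho\subsetneq\rho\cup\tau_0\in R$, contradicting the minimality of $\rho\cup\tau_0$. This proves the claim.

Let $\mathcal W$ be the family of all sets $\bigcup_{\rho\in R}[\rho]$, where $R\subseteq\mathrm{Fn}$ and $|R|<\theta$. By the claim, $\hat U\in\mathcal W$. It remains to count. A nonempty $R$ of this kind is the range of a function from some ordinal $\delta<\theta$ to $\mathrm{Fn}$. Since $|\mathrm{Fn}|=\theta$, we count functions from $\delta$ to $\theta$. As $\theta$ is regular, each of these has range contained in some $\gamma<\theta$. For fixed $\gamma,\delta<\theta$ there are at most $2^{\max(|\gamma|,|\delta|,\omega)}\le2^{<\theta}=\theta$ functions from $\delta$ to $\gamma$. Summing over $\gamma$ and $\delta$ gives $|\mathcal W|\le\theta$.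
\end{proof}

For the test sets $U_A$ of Section~\ref{ideal}, the proof does what was intended. If $|A|=\theta$, then $\emptyset$ is good, so $R=\{\emptyset\}$ and the envelope is $2^\theta$. Let $|A|<\theta$. If $\rho\in\mathrm{Fn}$ takes the value $1$ nowhere on $A$, then $[\rho]\setminus U_A$ consists of the $z$ that extend $\rho$ and vanish on $A$, and is not small by Lemma~\ref{idealprops}(3). So the good $\rho$ are those that take the value $1$ somewhere on $A$, the minimal ones are $\{(i,1)\}$ for $i\in A$, and the envelope of $U_A$ is $U_A$.

\begin{remark}
The hypotheses $2^{<\theta}=\theta$ and $\theta>\omega$ cannot be dropped from this count. The previous paragraph uses neither of them. It shows that, for a cardinal $\mu<\theta$ and distinct $A,B\subseteq\mu$, the sets $U_A$ and $U_B$ do not differ by a small set: if, say, $i\in B\setminus A$, then $\{(i,1)\}$ is not good for $U_A$, so $[\{(i,1)\}]\setminus U_A\subseteq U_B\setminus U_A$ is not small. So there are at least $2^{<\theta}$ classes of open sets modulo $\mathcal I$, and always $2^{<\theta}\ge\theta$. As to uncountability, the ideal can be defined for $\theta=\omega$, and Lemma~\ref{idealprops} holds with the same proof; but by the end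 of Section~\ref{warm} there are then at least $2^\omega$ classes. In the proof of Lemma~\ref{env} it is the $\Delta$-system lemma that fails.
\end{remark}

\section{The space and the lower bound}\label{lower}

Let $X=X_\theta$ be the set $2^\theta$ with
\[
\mathcal T=\{U\setminus E:U\in\mathcal T_0,\ E\in\mathcal I\}.
\]

\begin{lemma}\label{top}
$\mathcal T$ is a Hausdorff topology, and no nonempty $\mathcal T$-open set is small. If $p\notin E\in\mathcal I$, then $X\setminus E$ is an open neighborhood of $p$.
\end{lemma}

\begin{proof}
Since $\mathcal T_0\subseteq\mathcal T$, the sets $\emptyset$ and $X$ are in $\mathcal T$. Finite intersections are in $\mathcal T$ because $(U\setminus E)\cap(U'\setminus E')=(U\cap U')\setminus(E\cup E')$. For unions, a large index set could produce a large exceptional set, and the small base of $\mathcal T_0$ prevents this. Let $O=\bigcup_{k\in K}(U_k\setminus E_k)$ and $U=\bigcup_{k\in K}U_k$. For each $\sigma\in\mathrm{Fn}$ such that $[\sigma]$ is contained in some $U_k$, choose one such $k$; this gives $K'\subseteq K$ with $|K'|\le\theta$ and $U=\bigcup_{k\in K'}U_k$. A point of $U\setminus O$ lies in some $U_k$ with $k\in K'$, hence in $E_k$. So $U\setminus O\subseteq\bigcup_{k\in K'}E_k$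 is small, and $O=U\setminus(U\setminus O)\in\mathcal T$.

The topology $\mathcal T$ refines $\mathcal T_0$, so it is Hausdorff. If $U\setminus E$ is nonempty, then so is $U$, and if $U\setminus E$ were small, then so would be $U\subseteq(U\setminus E)\cup E$, contrary to Lemma~\ref{idealprops}(3). The last statement is the case $U=X$ of the definition of $\mathcal T$.
\end{proof}

\begin{proposition}\label{lowerprop}
Let $p\in X_\theta$ and let $\mathcal B$ be a local $\pi$-base at $p$. Then $|\mathcal B|>\theta$, and some $b^*\in\mathcal B$ has at least $\theta$ supersets in $\mathcal B$.
\end{proposition}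

\begin{proof}
We follow Example~\ref{cocountable}, with an envelope as part of the type. Each $b\in\mathcal B$ has the form $U\setminus E$ with $U\in\mathcal T_0$ and $E\in\mathcal I$. By Lemma~\ref{env} we can fix $W(b)\in\mathcal W$ such that
\begin{equation}\label{envb}
b\subseteq W(b)\quad\text{and}\quad W(b)\setminus b\text{ is small}:
\end{equation}
take $W(b)\supseteq U$ with $W(b)\setminus U$ small, and note that $W(b)\setminus b\subseteq(W(b)\setminus U)\cup E$. Let the \emph{type} of $b$ be the pair consisting of $W(b)$ and the answer to the question whether $p\in b$. The second component is recorded because sets of the form $X\setminus E$ are neighborhoods of $p$ only if $p\notin E$, so that small sets can control members of $\mathcal B$ only away from $p$. There are at most $2\cdot\theta=\theta$ types. Let $\mathcal B_t$ be the set of $b\in\mathcal B$ of type $t$.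

\emph{Claim 1. There is a type $t$ such that}
\begin{equation}\label{star}
\text{for every small }E\not\ni p\text{ there is }b\in\mathcal B_t\text{ with }b\cap E=\emptyset .
\end{equation}
Otherwise choose for each type $t$ a small $E_t\not\ni p$ that meets every $b\in\mathcal B_t$. Then $E=\bigcup_tE_t$ is small, since there are at most $\theta$ types, and $p\notin E$. So the neighborhood $X\setminus E$ of $p$ contains some $b\in\mathcal B$. If $t$ is the type of $b$, then $b\cap E_t=\emptyset$, a contradiction.

Fix $t$ as in Claim 1, and let $W$ be its envelope.

\emph{Claim 2. $|\mathcal B_t|>\theta$.} Each $b\in\mathcal B$ is nonempty and open, hence not small, so there is $x_b\in b\setminus\{p\}$. If $|\mathcal B_t|\le\theta$, then $\{x_b:b\in\mathcal B_t\}$ is a small set that omits $p$ and meets every $b\in\mathcal B_t$, contradicting \eqref{star}.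

Now choose $\mathcal S\subseteq\mathcal B_t$ with $|\mathcal S|=\theta$, and put
\[
E=\Bigl(\bigcup_{s\in\mathcal S}(W\setminus s)\Bigr)\setminus\{p\}.
\]
By \eqref{envb}, $E$ is contained in a union of $\theta$ small sets, hence small, and $p\notin E$. By \eqref{star} there is $b^*\in\mathcal B_t$ with $b^*\cap E=\emptyset$. Let $x\in b^*\setminus\{p\}$. Then $x\in W$, because $b^*\subseteq W$, and $x\notin E$, so $x\in s$ for every $s\in\mathcal S$. If $p\in b^*$, then all members of $\mathcal B_t$ contain $p$, so $p\in s$ for every $s\in\mathcal S$. Hence $b^*\subseteq s$ for all $s\in\mathcal S$.
\end{proof}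

So no local $\pi$-base at $p$ is $\kappa^{\mathrm{op}}$-like for any $\kappa\le\theta$, that is, $\pi\chi\mathrm{Nt}(p,X_\theta)\ge\theta^+$. This proves the first part of Theorem~\ref{A}, and Question~\ref{q} is answered.

\section{The exact value}\label{exact}

Assume in addition that $2^\theta=\theta^+$, and fix $p\in X=X_\theta$. We construct a $(\theta^+)^{\mathrm{op}}$-like local base at $p$ of size at most $\theta^+$; with Proposition~\ref{lowerprop} this completes the proof of Theorem~\ref{A}. The extra hypothesis lets us exhaust the small sets that omit $p$ by an increasing sequence of length $\theta^+$. We make each step of the sequence add new points to every basic set, so that a later neighborhood never contains an earlier one.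

There are at most $\theta^\theta=2^\theta=\theta^+$ sets $M(\tau)$; list them, possibly with repetitions, as $M_\alpha$, $\alpha<\theta^+$. By recursion on $\alpha<\theta^+$ choose points
\[
x_{\alpha,\rho}\in[\rho]\setminus\Bigl(\{p\}\cup\bigcup_{\beta<\alpha}E_\beta\Bigr)\qquad(\rho\in\mathrm{Fn})
\]
and put
\[
E_\alpha=\Bigl(M_\alpha\cup\bigcup_{\beta<\alpha}E_\beta\cup\{x_{\alpha,\rho}:\rho\in\mathrm{Fn}\}\Bigr)\setminus\{p\}.
\]
Inductively all $E_\beta$, $\beta<\alpha$, are small. Since $|\alpha|\le\theta$, the set removed from $[\rho]$ is small, and the points exist by Lemma~\ref{idealprops}(3). Since $|\mathrm{Fn}|=\theta$, the set $E_\alpha$ is small. The sequence is increasing, and $p\notin E_\alpha$.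

\emph{A local base.} Let $E$ be small with $p\notin E$. Then $E$ is covered by at most $\theta$ sets $M_\alpha\setminus\{p\}\subseteq E_\alpha$, and the indices used have an upper bound $\beta<\theta^+$, so $E\subseteq E_\beta$. If $U\setminus E$ is any $\mathcal T$-open set containing $p$, with $U\in\mathcal T_0$ and $E\in\mathcal I$, choose a finite $F\subseteq\theta$ with $[p{\restriction}F]\subseteq U$ and $\beta$ with $E\subseteq E_\beta$; then $p\in[p{\restriction}F]\setminus E_\beta\subseteq U\setminus E$. So
\[
\mathcal B=\bigl\{[p{\restriction}F]\setminus E_\alpha:F\subseteq\theta\text{ finite},\ \alpha<\theta^+\bigr\}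
\]
is a local base at $p$, and $\chi(p,X)\le|\mathcal B|\le\theta^+$.

\emph{Few supersets.} Suppose $[p{\restriction}F]\setminus E_\alpha\subseteq[p{\restriction}F']\setminus E_\beta$. Then $\beta\le\alpha$. For if $\beta>\alpha$, the point $x=x_{\beta,p\restriction F}$ lies in $[p{\restriction}F]$ and not in $E_\alpha$, so it is in the left side; but $x\in E_\beta$, so it is not in the right side. Hence the supersets of $[p{\restriction}F]\setminus E_\alpha$ in $\mathcal B$ are among the sets $[p{\restriction}F']\setminus E_\beta$ with $\beta\le\alpha$, and there are at most $\theta\cdot|\alpha+1|\le\theta$ of these. So $\mathcal B$ is $(\theta^+)^{\mathrm{op}}$-like, and $\pi\chi\mathrm{Nt}(p,X)=\theta^+$. This completes the proof of Theorem~\ref{A}. \qed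

\section{Local \texorpdfstring{$\pi$}{pi}-bases that are antichains}\label{positive}

We prove Theorem~\ref{B}. If $p$ is isolated, then $\{\{p\}\}$ is a local $\pi$-base as required. So let $p$ be non-isolated. By the Hausdorff axiom,
\begin{equation}\label{haus}
\text{for every }q\ne p\text{ there is }u\in\mathcal O_p\text{ with }q\notin\overline u .
\end{equation}
It follows that $\chi_{cl}(p,X)$ is infinite. Suppose a finite $\mathcal V\subseteq\mathcal O_p$ witnesses the definition. Then $v_0=\bigcap\mathcal V\in\mathcal O_p$ satisfies $v_0\subseteq\overline u$ for all $u\in\mathcal O_p$. Since $p$ is not isolated, there is $q\in v_0\setminus\{p\}$, and \eqref{haus} gives a contradiction.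

\subsection*{Case (a): $\chi_{cl}(p,X)=\chi(p,X)$}

Let $\lambda$ be the common value, an infinite cardinal, and let $\{u_\eta:\eta<\lambda\}\subseteq\mathcal O_p$ be a local base at $p$. We carry out the naive strategy of the introduction: go through the $u_\eta$ and choose nonempty open sets $b_\eta\subseteq u_\eta$. There are two things to avoid. The new $b_\eta$ must not contain an earlier $b_\xi$. This is automatic unless $u_\eta$ contains an earlier $b_\xi$, and in that case no new set is needed. And $b_\eta$ must not be contained in an earlier $b_\xi$. For this we keep $p$ out of all closures $\overline{b_\xi}$, and obtain $b_\eta$ from $u_\eta$ by removing the closure of a neighborhood of $p$, chosen so that this closure contains none of the sets $u_\eta\setminus\overline{b_\xi}$.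

Formally, by recursion on $\eta<\lambda$ we decide whether $\eta\in I$ and, if so, define a nonempty open $b_\eta\subseteq u_\eta$ with $p\notin\overline{b_\eta}$.
\begin{itemize}
\item If $b_\xi\subseteq u_\eta$ for some $\xi\in I\cap\eta$, let $\eta\notin I$.
\item Otherwise let $\eta\in I$. The sets $u_\eta$ and $u_\eta\setminus\overline{b_\xi}$, $\xi\in I\cap\eta$, are members of $\mathcal O_p$, and there are fewer than $\lambda=\chi_{cl}(p,X)$ of them. So they do not witness the definition of $\chi_{cl}(p,X)$: there is $v\in\mathcal O_p$ such that none of them is contained in $\overline v$. Let $b_\eta=u_\eta\setminus\overline v$. This set is open, it is nonempty because $u_\eta\not\subseteq\overline v$, and it misses $v$, so $p\notin\overline{b_\eta}$.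
\end{itemize}
Let $\xi<\eta$ be in $I$. The set $u_\eta\setminus\overline{b_\xi}$ has a point outside the $\overline v$ used at stage $\eta$, and this point is in $b_\eta\setminus b_\xi$; so $b_\eta\not\subseteq b_\xi$. Also $b_\xi\not\subseteq u_\eta$ because $\eta\in I$, and $b_\eta\subseteq u_\eta$; so $b_\xi\not\subseteq b_\eta$. Thus $\{b_\eta:\eta\in I\}$ is an antichain. Every $u_\eta$ contains some $b_\xi$ with $\xi\le\eta$, so this family is a local $\pi$-base at $p$.

The statement about regular and semiregular spaces follows, since there $\chi_{cl}=\chi$ at every point, as shown before Theorem~\ref{B}.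

\subsection*{Case (b): $\chi_{cl}(p,X)\le\omega$ and $\chi(p,X)\le2^\omega$}

The argument for (a) breaks down if $\chi_{cl}(p,X)<\chi(p,X)$, since after $\chi_{cl}(p,X)$ stages the required $v$ may not exist. Countability of $\chi_{cl}$ gives a substitute: disjoint ``annuli'' approaching $p$, along which incomparability can be coded by subsets of $\omega$.

Since $\chi_{cl}(p,X)$ is infinite, it equals $\omega$. Let $\{V_n:n<\omega\}$ be a witness, and put $W_n=\bigcap_{k\le n}V_k$. The sets $W_n\in\mathcal O_p$ decrease, and for every $u\in\mathcal O_p$ we have $W_n\subseteq\overline u$ for all large $n$. For each $n$ there is $m>n$ with $W_n\not\subseteq\overline{W_m}$: take $q\in W_n\setminus\{p\}$, then $u\in\mathcal O_p$ with $q\notin\overline u$ by \eqref{haus}, and then $m>n$ with $W_m\subseteq\overline u$. Passing to a subsequence, we may assume that $W_n\not\subseteq\overline{W_{n+1}}$ for all $n$. Then the sets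
\[
w_n=W_n\setminus\overline{W_{n+1}}
\]
are open and nonempty, and they are pairwise disjoint since $w_m\subseteq W_{n+1}$ for $m>n$. Moreover, every $u\in\mathcal O_p$ meets $w_n$ for all large $n$: if $W_n\subseteq\overline u$, then $w_n$ is a nonempty open subset of $\overline u$, so it meets $u$.

Let $\lambda=\chi(p,X)\le2^\omega$ and let $\{u_\alpha:\alpha<\lambda\}\subseteq\mathcal O_p$ be a local base at $p$. Recall that there are $2^\omega$ infinite subsets of $\omega$ with pairwise finite intersections (replace $\omega$ by the countable set of finite $0$-$1$ sequences, and take for each infinite $0$-$1$ sequence the set of its finite initial segments). Let $A_\alpha$, $\alpha<\lambda$, be distinct members of such a family, and put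
\[
b_\alpha=u_\alpha\cap\bigcup_{n\in A_\alpha}w_n .
\]
This is a nonempty open subset of $u_\alpha$, because $A_\alpha$ is infinite and $u_\alpha$ meets all but finitely many $w_n$. Let $\alpha\ne\beta$. The set $A_\alpha\setminus A_\beta$ is infinite, so it contains some $n$ with $u_\alpha\cap w_n\ne\emptyset$. Since the $w_k$ are disjoint, $b_\alpha\cap w_n=u_\alpha\cap w_n\neq\emptyset$ and $b_\beta\cap w_n=\emptyset$. Hence $b_\alpha\not\subseteq b_\beta$. So $\{b_\alpha:\alpha<\lambda\}$ is an antichain and a local $\pi$-base at $p$.

\subsection*{Case (c): $\chi(p,X)\le\omega_1$}

We have $\omega\le\chi_{cl}(p,X)\le\chi(p,X)\le\omega_1\le2^\omega$. If $\chi_{cl}(p,X)=\chi(p,X)$, case (a) applies. Otherwise $\chi_{cl}(p,X)=\omega$, and case (b) applies. This completes the proof of Theorem~\ref{B}. \qed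

\begin{remark}
Let $\theta$ be as in Theorem~\ref{A}. By Theorem~\ref{B}(a), the space $X_\theta$ must satisfy $\chi_{cl}(p,X_\theta)<\chi(p,X_\theta)$ at every point. In fact $\chi_{cl}(p,X_\theta)=\theta$, while $\chi(p,X_\theta)\ge\theta^+$ by Proposition~\ref{lowerprop}. To compute $\chi_{cl}$, note first that for $\sigma\in\mathrm{Fn}$ and $E\in\mathcal I$ the closure of $[\sigma]\setminus E$ in $X_\theta$ is $[\sigma]$: the set $[\sigma]$ is closed, and if $O$ is an open neighborhood of a point of $[\sigma]$, then $O\cap[\sigma]$ is open and nonempty, so it is not small and not contained in $E$. Every $u\in\mathcal O_p$ contains some $[p{\restriction}F]\setminus E$ with $F$ finite and $E$ small, so $[p{\restriction}F]\subseteq\overline u$; hence the $\theta$ sets $[p{\restriction}F]$ show that $\chi_{cl}(p,X_\theta)\le\theta$. Conversely, let $\mathcal V\subseteq\mathcal O_p$ with $|\mathcal V|<\theta$, and for $v\in\mathcal V$ choose a finite $F_v$ with $[p{\restriction}F_v]\subseteq\overline v$. Pick $i\in\theta\setminus\bigcup_{v\in\mathcal V}F_v$. The neighborhood $u=[p{\restriction}\{i\}]$ of $p$ is closed, and no $v\in\mathcal V$ is contained in $\overline u=u$, since this would give $[p{\restriction}F_v]\subseteq\overline v\subseteq[p{\restriction}\{i\}]$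 and $i\in F_v$. So $\chi_{cl}(p,X_\theta)\ge\theta$. Removing small sets from neighborhoods is thus invisible to closures, and it is this that defeats the strategy of case (a).
\end{remark}

\begin{thebibliography}{9}
\bibitem{slides} \emph{Order-Theoretic Invariants In Set-Theoretic Topology}, \url{https://dkmj.org/academic/slides/thesis.slides.pdf}.
\end{thebibliography}

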